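\title{Rational exponents in the subgroup growth of metabelian groups}

\begin{abstract}
We prove that for every rational number $\varepsilon\in(0,1)$ there is a finitely generated metabelian group with subgroup growth of type $2^{n^{\varepsilon}}$, which confirms a conjecture from the book \emph{Subgroup Growth}. More generally, a finitely generated metabelian group has either polynomial subgroup growth or growth of type $2^{n^{\varepsilon}}$ with $\varepsilon\in(0,1]$ rational, and every such $\varepsilon$ occurs. The exponent is given by a geometric formula. An abelian normal subgroup with abelian quotient has, for each prime $p$, a support in an algebraic torus over $\overline{\mathbb F}_p$, and $\varepsilon$ is the largest ratio $\dim Z/\rho(Z)$, where $Z$ is an irreducible subvariety of such a support and $\rho(Z)$ is the dimension of the smallest coset of a subtorus that contains $Z$. The upper bound combines Minkowski's second theorem with a B\'ezout inequality, the lower bound comes from the Lang--Weil theorem, and the examples come from a dimension count on jets of curves in characteristic $p$.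
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection*{The problem}
For a finitely generated group $G$ let $s_n(G)$ be the number of subgroups of index at most $n$ in $G$. Let $f:\mathbb N\to\mathbb R_{>0}$ be an increasing function. The group $G$ has \emph{subgroup growth of type $f$} if there are constants $a,b>0$ such that $s_n(G)\le f(n)^a$ for all sufficiently large $n$ and $s_n(G)\ge f(n)^b$ for infinitely many $n$. It has \emph{polynomial subgroup growth} if $s_n(G)\le n^a$ for some $a$ and all large $n$. The type records the order of magnitude of $\log s_n(G)$. In particular, a group has type $2^{n^\varepsilon}$ for at most one $\varepsilon>0$, because $bn^{\varepsilon'}\le an^{\varepsilon}$ can hold for infinitely many $n$ only if $\varepsilon'\le\varepsilon$, and a group of polynomial growth has no such type.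

It is known that for every positive integer $d$ there are finitely generated metabelian groups with subgroup growth of type $2^{n^{1-1/d}}$. The following conjecture is posed in \cite{SG}.

\begin{quote}
\textbf{Conjecture.} \emph{For every rational number $\varepsilon\in(0,1)$ there is a finitely generated metabelian group with subgroup growth of type $2^{n^\varepsilon}$.}
\end{quote}

We prove the conjecture and determine all growth types of finitely generated metabelian groups.

\subsection*{From groups to tori}
Throughout, $G$ is a finitely generated group with an abelian normal subgroup $M$ such that $A=G/M$ is abelian and generated by $d\ge1$ elements. Every finitely generated metabelian group is of this form, with $M=[G,G]$. Fix an epimorphism $\pi:\mathbb Z^d\to A$ and let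
\[
R=\mathbb Z[\mathbb Z^d]=\mathbb Z[x_1^{\pm1},\dots,x_d^{\pm1}],\qquad x^v=x_1^{v_1}\cdots x_d^{v_d}\quad(v\in\mathbb Z^d).
\]
We write $M$ additively and let $x^v$ act on $M$ as conjugation by any element of $G$ with image $\pi(v)$. This makes $M$ an $R$-module, and a finitely generated one: $A$ is finitely presented, so $M$ is the normal closure in $G$ of finitely many relators, written in a finite generating set of $G$.

For a prime $p$ let $F=\overline{\mathbb F}_p$, $R_F=F[x_1^{\pm1},\dots,x_d^{\pm1}]$, and let $T=(F^*)^d$ be the torus with its Zariski topology, whose closed sets are the common zero sets of families of elements of $R_F$. The dependence of $F$ and $T$ on $p$ is suppressed in the notation. For $g\in T$ let $g^v$ be the value of $x^v$ at $g$, and let $F_g$ be the field $F$ with $x^v$ acting as multiplication by $g^v$. The \emph{support in characteristic $p$} of a finitely generated $R$-module $M$ is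
\[
V_p(M)=\{g\in T:\ M\otimes_RF_g\ne0\}.
\]
If $M=R/I$, then $M\otimes_RF_g=F/I(g)F$, so $V_p(M)$ is the zero set in $T$ of the reduction of $I$ modulo $p$. In general $V_p(M)$ is a finite union of such sets (Lemma~\ref{lem:support}), hence closed.

To see what to expect, take $G=M\rtimes\mathbb Z^d$ with $pM=0$, and let $B\le\mathbb Z^d$ have index $l$. The subgroup $M\rtimes B$ has index $l$ and maps onto the elementary abelian group $M/\sum_{b\in B}(x^b-1)M$. If this group has rank $\Delta\ge1$, then $G$ has at least $p^{\Delta-1}$ subgroups of index $pl$. So one asks how large $\Delta$ can be in terms of $l$. After extension of scalars to $F$, each point of $V_p(M)$ that lies in the group $\{g\in T: g^b=1\text{ for all }b\in B\}\cong\operatorname{Hom}(\mathbb Z^d/B,F^*)$, which has order at most $l$, contributes at least $1$ to $\Delta$. The question becomes: how many points of a finite subgroup of $T$ of order $l$ can lie on a given subvariety? For the subgroup $(\mathbb F_Q^*)^d$, of order about $Q^d$, an irreducible subvariety of dimension $k$ contains about $Q^k$ points, and one guesses the exponent $\dim V_p(M)/d$.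 The guess is too small in general. If some subvariety $Z$ of the support lies in a coset of a subtorus of dimension $\rho<d$, then a subgroup of order about $Q^\rho$ already contains about $Q^{\dim Z}$ points of $Z$, and $\dim Z/\rho$ may be the larger number.

This leads to the following definitions. For an irreducible closed set $Z\subseteq T$ put
\[
\Lambda(Z)=\{v\in\mathbb Z^d:\ x^v\text{ is constant on }Z\},\qquad \rho(Z)=d-\operatorname{rank}\Lambda(Z).
\]
The subgroup $\Lambda(Z)$ is \emph{saturated}: if $kv\in\Lambda(Z)$ with $k\ge1$, then $x^v$ takes finitely many values on $Z$, so $Z$ is a finite union of closed level sets of $x^v$, and irreducibility gives $v\in\Lambda(Z)$. Hence $\mathbb Z^d/\Lambda(Z)$ is torsion-free and $\Lambda(Z)$ is a direct summand of $\mathbb Z^d$. For a direct summand $\Lambda$, the \emph{subtorus} $T_\Lambda=\{g: g^v=1\text{ for }v\in\Lambda\}$ is isomorphic to $(F^*)^{d-\operatorname{rank}\Lambda}$: extend a basis of $\Lambda$ to a basis $v_1,\dots,v_d$ of $\mathbb Z^d$ and use $x^{v_1},\dots,x^{v_d}$ as coordinates on $T$. The set $Z$ lies in a coset of $T_\Lambda$ exactly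 when $\Lambda\subseteq\Lambda(Z)$. So $\rho(Z)$ is the dimension of the smallest coset of a subtorus containing $Z$, and $\dim Z\le\rho(Z)\le d$.

\begin{definition}\label{def:eps}
For a finitely generated $R$-module $M$ let
\[
\varepsilon(M)=\max\Big\{\frac{\dim Z}{\rho(Z)}\ :\ p\text{ prime},\ Z\subseteq V_p(M)\text{ irreducible and closed},\ \dim Z\ge1\Big\},
\]
and let $\varepsilon(M)=0$ if there is no such $Z$.
\end{definition}

The ratios lie in the finite set $\{k/\rho:1\le k\le\rho\le d\}$, so the maximum exists and $\varepsilon(M)\in\mathbb Q\cap[0,1]$. For every prime $p$ and every irreducible closed $Z\subseteq V_p(M)$, points included,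
\begin{equation}\label{eq:basic}
\dim Z\le\varepsilon(M)\,\rho(Z).
\end{equation}

\subsection*{Results}

\begin{theorem}\label{thm:growth}
Let $G$ be a finitely generated group with an abelian normal subgroup $M$ such that $G/M$ is abelian and generated by $d$ elements. Regard $M$ as an $R$-module as above, and let $\varepsilon=\varepsilon(M)$.
\begin{itemize}
\item[(i)] If $\varepsilon=0$, then $s_n(G)\le n^a$ for some $a$ and all large $n$.
\item[(ii)] If $\varepsilon>0$, then there are $a,b>0$ with $2^{bn^\varepsilon}\le s_n(G)\le2^{an^\varepsilon}$ for all large $n$. In particular $G$ has subgroup growth of type $2^{n^\varepsilon}$.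
\end{itemize}
\end{theorem}

The lower bound in (ii) holds for all large $n$, which is more than the definition of the type requires. The theorem also shows that $\varepsilon(M)$ depends only on $G$, not on the choice of $M$ and $\pi$.

\begin{theorem}\label{thm:construct}
For every prime $p$ and all integers $1\le r<d$ there is a finitely generated $R$-module $M$ with $pM=0$ and $\varepsilon(M)=r/d$.
\end{theorem}

\begin{corollary}\label{cor:conj}
The conjecture is true: for every rational number $r/d\in(0,1)$ the finitely generated metabelian group $M\rtimes\mathbb Z^d$, with $M$ as in Theorem~\ref{thm:construct}, has subgroup growth of type $2^{n^{r/d}}$.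
\end{corollary}

\begin{proof}
The group is generated by $\mathbb Z^d$ and module generators of $M$, and it is metabelian. Apply Theorem~\ref{thm:growth}(ii).
\end{proof}

\begin{corollary}\label{cor:class}
A finitely generated metabelian group has polynomial subgroup growth or type $2^{n^\varepsilon}$ with $\varepsilon\in\mathbb Q\cap(0,1]$, and every such $\varepsilon$ occurs. More precisely, fix $d$ and let $G$ run over the finitely generated groups with an abelian normal subgroup $M$ such that $G/M\cong\mathbb Z^d$. Then the exponents $\varepsilon>0$ that occur are exactly the numbers $k/\rho$ with $1\le k\le\rho\le d$.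
\end{corollary}

\begin{proof}
By Theorem~\ref{thm:growth} and Definition~\ref{def:eps}, only the stated exponents are possible. Let $1\le k\le\rho\le d$. If $k<\rho$, let $M$ be a module over $\mathbb Z[\mathbb Z^\rho]$ with $\varepsilon(M)=k/\rho$, as in Theorem~\ref{thm:construct}. If $k=\rho$, let $M=\mathbb F_p[\mathbb Z]$ as a module over $\mathbb Z[\mathbb Z]$; its support is $F^*$ and $\varepsilon(M)=1$. So $M$ is a module over $\mathbb Z[\mathbb Z^{d'}]$ with $d'\le d$. Let the remaining $d-d'$ generators of $\mathbb Z^d$ act trivially. The support becomes $V_p(M)\times\{1\}$, and $\Lambda(Z\times\{1\})=\Lambda(Z)\oplus\mathbb Z^{d-d'}$, so neither $\dim Z$ nor $\rho(Z)$ changes. Apply Theorem~\ref{thm:growth}(ii) to $M\rtimes\mathbb Z^d$.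
\end{proof}

Section~\ref{sec:examples} computes three examples by hand, and Section~\ref{sec:prelim} collects what we need about supports and dimension. The heart of Theorem~\ref{thm:growth} is a bound of order $l^\varepsilon$ for the rank $\Delta$ and its twisted versions, proved in Section~\ref{sec:key}. Sections~\ref{sec:upper} and~\ref{sec:lower} derive the upper and lower bounds for $s_n(G)$, and Section~\ref{sec:construct} proves Theorem~\ref{thm:construct}.

\section{Three examples}\label{sec:examples}

For a subgroup $B\le\mathbb Z^d$ and a homomorphism $\chi:B\to F^*$ let $F_\chi$ be $F$ with $b\in B$ acting as $\chi(b)$, and put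
\[
M_{B,\chi}=M\otimes_{\mathbb Z[B]}F_\chi .
\]
With $M_F=M\otimes_{\mathbb Z}F$ we have $M_{B,\chi}=M_F/\sum_{b\in B}(x^b-\chi(b))M_F$. For trivial $\chi$ its dimension is the rank $\Delta$ of the introduction; nontrivial $\chi$ enter when one counts all $\mathbb Z[B]$-submodules of $M$. For a cyclic module,
\begin{equation}\label{eq:cyclic}
(R/I)_{B,\chi}=R_F/\mathfrak b,\qquad \mathfrak b=IR_F+\big(x^b-\chi(b):b\in B\big).
\end{equation}
If $B$ has index $l$, then $R$ is free of rank $l$ over $\mathbb Z[B]$, and so $\dim_F(R/I)_{B,\chi}\le l$. We call this the trivial bound. We also use \emph{Minkowski's second theorem} for the norm $\|v\|_1=\sum_i|v_i|$, whose unit ball has volume $2^d/d!$: a subgroup $B\le\mathbb Z^d$ of index $l$ contains linearly independent vectors $b_1,\dots,b_d$ whose norms $\lambda_i=\|b_i\|_1$ satisfy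
\begin{equation}\label{eq:mink}
1\le\lambda_1\le\dots\le\lambda_d,\qquad\lambda_1\cdots\lambda_d\le d!\,l .
\end{equation}

\begin{example}[the whole torus]\label{ex:lamp}
Let $d=1$ and $M=\mathbb F_p[x^{\pm1}]$, so that $M\rtimes\mathbb Z$ is the wreath product of a group of order $p$ with $\mathbb Z$. Here $\varepsilon(M)=1$. For $B=l\mathbb Z$ we have $M_{B,\chi}=F[x^{\pm1}]/(x^l-\chi(l))$, of dimension $l$, so the trivial bound is attained.
\end{example}

\begin{example}[a line]\label{ex:line}
Let $d=2$, write $x,y$ for the variables, and let $M=R/(p,\,x+y-1)=\mathbb F_p[x,x^{-1},(1-x)^{-1}]$. The supports in characteristics other than $p$ are empty, and $V_p(M)$ is the irreducible curve $Z=\{(t,1-t):t\ne0,1\}$. The function $t^{\alpha}(1-t)^{\beta}$ is constant only for $\alpha=\beta=0$, by unique factorization in $F[t]$. So $\Lambda(Z)=0$, $\rho(Z)=2$ and $\varepsilon(M)=1/2$. We check directly that $\dim M_{B,\chi}$ is at most of order $l^{1/2}$ and that this order is attained.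

\emph{Upper bound.} Let $B$ have index $l$. By \eqref{eq:mink} there is a nonzero $b=(\alpha,\beta)\in B$ with $|\alpha|+|\beta|\le\sqrt{2l}$. Clearing denominators in $x^\alpha(1-x)^\beta-\chi(b)$ gives a polynomial $f\in F[x]$ of degree at most $\sqrt{2l}$, and $f\ne0$ because $b\notin\Lambda(Z)$. Now $M_{B,\chi}$ is a quotient of $F[x,x^{-1},(1-x)^{-1}]/(f)$, a localization and therefore a quotient of the finite-dimensional algebra $F[x]/(f)$. Hence $\dim M_{B,\chi}\le\sqrt{2l}$.

\emph{Lower bound.} Let $Q>2$ be a power of $p$, $B=(Q-1)\mathbb Z^2$, and let $\chi$ be trivial. The polynomials $x^{Q-1}-1$ and $(1-x)^{Q-1}-1$ have simple roots, forming the sets $\mathbb F_Q\setminus\{0\}$ and $\mathbb F_Q\setminus\{1\}$. Their greatest common divisor is $\prod_{t\in\mathbb F_Q\setminus\{0,1\}}(x-t)$, so $\dim M_{B,\chi}=Q-2=\sqrt l-1$.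
\end{example}

These two computations are the model for the general proof: a short vector of $B$ gives an equation of low degree, and points over finite fields show that the resulting bound is sharp. In Example~\ref{ex:line} the short equation cuts the support properly. The next example shows that this can fail, and that Definition~\ref{def:eps} must allow all subvarieties of the support, not only its components, and cosets of subtori, not only subtori.

\begin{example}[a plane]\label{ex:plane}
Let $d=3$ and $M=R/(p,\,x+y+z-1)$. The support $V=V_p(M)$ is an irreducible surface. Unique factorization in $F[x,y]$ shows that $x^\alpha y^\beta(1-x-y)^\gamma$ is constant only for $\alpha=\beta=\gamma=0$, so $\dim V/\rho(V)=2/3$. But $V$ contains the curve $C=\{(t,-t,1):t\in F^*\}$, which is a coset of a one-dimensional subtorus, so $\varepsilon(M)=1$. Let $l'$ be prime to $p$ and let $B$ be generated by $(0,0,1)$, $(2,-2,0)$ and $(l',0,0)$; its index is $l=2l'$. The $l'$ points $(t,-t,1)$ with $t^{l'}=1$ are zeros of the ideal $\mathfrak b$ in \eqref{eq:cyclic} for trivial $\chi$, so $\dim M_{B,\chi}\ge l/2$. The equations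 $z=1$ and $x^2=y^2$ that come from the two short generators of $B$ hold on all of $C$, and only the long generator cuts $C$ down to points.
\end{example}

\section{Supports and dimension}\label{sec:prelim}

Fix a prime $p$. A \emph{variety} is a closed subset of an affine space over $F$; the torus $T$ is one, by way of the equation $x_0x_1\cdots x_d=1$. A variety has finitely many irreducible components, its dimension is the largest length of a chain of irreducible closed subsets, and it has \emph{pure dimension} $k$ if all of its components have dimension $k$. We use two standard facts.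
\begin{itemize}
\item[(K)] \emph{Krull's principal ideal theorem.} If $Z\subseteq T$ is irreducible and closed and $f\in R_F$ does not vanish identically on $Z$, then $Z\cap\{f=0\}$ is empty or of pure dimension $\dim Z-1$. Consequently every component of the common zero set of $s$ elements of $R_F$ has dimension at least $d-s$.
\item[(FD)] \emph{Fiber dimension theorem.} Let $\pi':X\to Y$ be a morphism of varieties. Then $\dim\overline{\pi'(X)}\le\dim X$. If all fibers have dimension at most $e$, then $\dim X\le\dim Y+e$. If $X$ is irreducible, then every nonempty fiber has dimension at least $\dim X-\dim\overline{\pi'(X)}$.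
\end{itemize}

\begin{lemma}\label{lem:finite}
If an ideal $\mathfrak a$ of $R_F$ has finitely many zeros in $T$, then $R_F/\mathfrak a$ is spanned by finitely many monomials $x^v$ with $v\ge0$.
\end{lemma}

\begin{proof}
For each $i$ let $a_i(x_i)$ be the product of the factors $x_i-c$, where $c$ runs over the $i$th coordinates of the zeros. Then $a_i(0)\ne0$, and by the Nullstellensatz a power of $a_i(x_i)$ lies in $\mathfrak a$. This relation expresses both $x_i^{-1}$ and the large powers of $x_i$, modulo $\mathfrak a$, as polynomials in $x_i$ of bounded degree.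
\end{proof}

\begin{lemma}\label{lem:support}
Let $M$ be a finitely generated $R$-module.
\begin{itemize}
\item[(a)] If $M'\le M$ is a submodule, then $V_p(M)=V_p(M')\cup V_p(M/M')$.
\item[(b)] $M$ has a finite chain of submodules with cyclic factors $R/I_1,\dots,R/I_c$, and $V_p(M)=\bigcup_aV_p(R/I_a)$ for all primes $p$. In particular $V_p(M)$ is closed.
\item[(c)] If $V_p(M)$ is finite, then $M/pM$ is finite.
\end{itemize}
\end{lemma}

\begin{proof}
(a) For $g\in T$ let $\mathfrak m_g$ be the kernel of the evaluation map $R\to F$. Its image is a finitely generated subring of $\overline{\mathbb F}_p$, hence a finite field $\kappa$, so $\mathfrak m_g$ is maximal and $M\otimes_RF_g=(M/\mathfrak m_gM)\otimes_\kappa F$. By Nakayama's lemma, $g\in V_p(M)$ if and only if the localization $M_{\mathfrak m_g}$ is nonzero. The same holds for $M/M'$ and for $M'$, which is finitely generated because $R$ is noetherian. Localization is exact, and (a) follows.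

(b) Adjoin generators of $M$ one at a time and apply (a).

(c) By (b) each ideal $I_aR_F$ has finitely many zeros, so $(R/I_a)\otimes_{\mathbb Z}F=R_F/I_aR_F$ is finite-dimensional by Lemma~\ref{lem:finite}. Since $\otimes$ is right exact, $M_F=(M/pM)\otimes_{\mathbb F_p}F$ is finite-dimensional, so $M/pM$ is finite.
\end{proof}

\section{The dimension of twisted coinvariants}\label{sec:key}

\begin{proposition}\label{prop:key}
Let $M$ be a finitely generated $R$-module with $\varepsilon=\varepsilon(M)>0$. There is a constant $C$ such that for every prime $p$, every subgroup $B\le\mathbb Z^d$ of finite index $l$, and every homomorphism $\chi:B\to\overline{\mathbb F}_p^{\,*}$,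
\[
\dim_FM_{B,\chi}\le C\,l^{\varepsilon}.
\]
\end{proposition}

In Example~\ref{ex:line} the dimension of an algebra was bounded by the degree of one equation. In general it is bounded by a product of $d$ degrees. We need this B\'ezout inequality for the dimension of the algebra, not only for the number of points, and we can control the zero sets only inside $T$, not on the coordinate hyperplanes. The following version is adapted to this situation. Its proof uses \emph{Macaulay's unmixedness theorem}: in a Cohen--Macaulay ring such as $R_F$, if an ideal $\mathfrak a$ of height $j$ is generated by $j$ elements, then every associated prime of $R_F/\mathfrak a$ is a minimal prime of $\mathfrak a$. The minimal primes of $\mathfrak a$ correspond to the components of its zero set, a component $Y$ to a prime of height $d-\dim Y$, and the zero divisors of $R_F/\mathfrak a$ form the union of the associated primes.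

\begin{lemma}[B\'ezout inequality in the torus]\label{lem:bezout}
Let $\phi_1,\dots,\phi_d\in F[x_1,\dots,x_d]$, and suppose that for $1\le j\le d$ the set $Y_j=\{\phi_1=\dots=\phi_j=0\}\subseteq T$ is nonempty and of pure dimension $d-j$. Then
\[
\dim_FR_F/(\phi_1,\dots,\phi_d)\le\prod_{j=1}^d\deg\phi_j .
\]
\end{lemma}

\begin{proof}
Let $\mathfrak a_j=(\phi_1,\dots,\phi_j)R_F$, $Y_0=T$ and $\delta_j=\deg\phi_j$. The ideal $\mathfrak a_j$ has height $j$, so the associated primes of $R_F/\mathfrak a_j$ correspond to the components of $Y_j$. For $j<d$ the polynomial $\phi_{j+1}$ vanishes on none of these components, since otherwise $Y_{j+1}$ would have dimension $d-j$. Hence $\phi_{j+1}$ is not a zero divisor in $R_F/\mathfrak a_j$.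

Let $W_j(n)$ be the image in $R_F/\mathfrak a_j$ of the space of polynomials of degree at most $n$, and let $H_j(n)=\dim W_j(n)$, with $H_j(n)=0$ for $n<0$. Each $H_j$ is nondecreasing, and $H_0(n)=\binom{n+d}{d}$ for $n\ge0$. The map $W_j(n)\to W_{j+1}(n)$ is onto, and its kernel contains $\phi_{j+1}W_j(n-\delta_{j+1})$, which has dimension $H_j(n-\delta_{j+1})$ because multiplication by $\phi_{j+1}$ is injective. Therefore
\[
H_{j+1}(n)\le H_j(n)-H_j(n-\delta_{j+1}).
\]
Let $\Sigma$ be the summation operator, $(\Sigma H)(n)=\sum_{m=0}^nH(m)$. The sum of the right side telescopes: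
\[
(\Sigma H_{j+1})(n)\le\sum_{m=n-\delta_{j+1}+1}^{n}H_j(m)\le\delta_{j+1}H_j(n).
\]
Since $\Sigma$ preserves inequalities, $\Sigma^{j+1}H_{j+1}\le\delta_{j+1}\Sigma^jH_j$, and so $\Sigma^dH_d\le\delta_1\cdots\delta_dH_0$.

The set $Y_d$ is finite. By Lemma~\ref{lem:finite} there is $n_0$ with $H_d(n)=e:=\dim R_F/\mathfrak a_d$ for $n\ge n_0$. Applying $\Sigma^d$ to the indicator function of $\{n\ge n_0\}$ gives $\binom{n-n_0+d}{d}$, so
\[
e\binom{n-n_0+d}{d}\le\delta_1\cdots\delta_d\binom{n+d}{d}\qquad(n\ge n_0).
\]
The ratio of the two binomial coefficients tends to $1$ as $n\to\infty$, so $e\le\delta_1\cdots\delta_d$.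
\end{proof}

It remains to choose $d$ elements of the ideal $\mathfrak b$ in \eqref{eq:cyclic} with a small product of degrees. There are equations of bounded degree, from $I$, and binomials $f_1,\dots,f_d$ of degrees at most $\lambda_1\le\dots\le\lambda_d$, from the vectors in \eqref{eq:mink}. All $d$ binomials together give a bound of order $l$, no better than the trivial one. If the support has dimension $r$, then $d-r$ equations can be taken from $I$, and if $f_1,\dots,f_r$ cut the support properly, the bound has order $\lambda_1\cdots\lambda_r\le(d!\,l)^{r/d}$. Example~\ref{ex:plane} shows that the binomials need not cut properly. Inequality \eqref{eq:basic} says how long this failure can last: where $f_1,\dots,f_i$ vanish, $i$ independent monomials are constant, so $\rho\le d-i$, and the dimension is at most $\varepsilon(d-i)$.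

\begin{proof}[Proof of Proposition~\ref{prop:key}]
\emph{Reduction to cyclic modules.} Take a chain as in Lemma~\ref{lem:support}(b). By right exactness of $\otimes$, $\dim M_{B,\chi}\le\sum_a\dim(R/I_a)_{B,\chi}$. Let $I$ be one of the $I_a$. Since $V_p(R/I)\subseteq V_p(M)$, inequality \eqref{eq:basic} holds, with $\varepsilon=\varepsilon(M)$, for every irreducible closed subset of $V_p(R/I)$. After multiplying generators by monomials, $I$ is generated by polynomials $h_1,\dots,h_t\in\mathbb Z[x_1,\dots,x_d]$, $t\ge1$, of degree at most $D$, where $D\ge1$ (if $I=0$, take $h_1=0$). The number $D$ does not depend on $p$, $B$, $\chi$. We show that $\dim R_F/\mathfrak b\le D^d\,d!\,l^\varepsilon$ for $\mathfrak b$ as in \eqref{eq:cyclic}.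

\emph{Binomials.} Choose $b_1,\dots,b_d\in B$ as in \eqref{eq:mink}. Write $b_i=b_i^+-b_i^-$, where $b_i^+$ and $b_i^-$ have nonnegative entries and disjoint supports, and put
\[
f_i=x^{b_i^+}-\chi(b_i)x^{b_i^-}=x^{b_i^-}\big(x^{b_i}-\chi(b_i)\big)\in\mathfrak b,\qquad\deg f_i\le\lambda_i .
\]
Let $V_i\subseteq T$ be the zero set of $h_1,\dots,h_t,f_1,\dots,f_i$, so that $V_0=V_p(R/I)$. If $V_0=\emptyset$, then $\mathfrak b=R_F$ by the Nullstellensatz and there is nothing to prove. Otherwise let $r=\dim V_0$. If $Z\subseteq V_i$ is irreducible and closed, then $b_1,\dots,b_i\in\Lambda(Z)$, so $\rho(Z)\le d-i$, and \eqref{eq:basic} gives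
\begin{equation}\label{eq:drop}
\dim Z\le\varepsilon\,(d-i).
\end{equation}
For $i=0$ this gives $r\le\varepsilon d$. For $1\le k\le r$ let $i(k)$ be the least integer $i$ with $\varepsilon(d-i)<k$, that is,
\[
i(k)=\lfloor d-k/\varepsilon\rfloor+1 .
\]
Since $0\le d-k/\varepsilon<d$, we have $1\le i(k)\le d$. By \eqref{eq:drop}, $V_{i(k)}$ contains no irreducible closed set of dimension $k$.

\emph{A complete intersection inside $\mathfrak b$.} We choose polynomials $\phi_1,\dots,\phi_d\in\mathfrak b$ one at a time such that $Y_j=\{\phi_1=\dots=\phi_j=0\}$ has pure dimension $d-j$. If some $Y_j$ is empty, then $\mathfrak b=R_F$ and we are done, so we may assume that this never happens. Suppose $\phi_1,\dots,\phi_j$ have been chosen, $0\le j<d$, and let $k=d-j$ be the dimension of the components of $Y_j$, where $Y_0=T$. Let $W$ be the $F$-span of $h_1,\dots,h_t$ if $k>r$, and the $F$-span of $h_1,\dots,h_t,f_1,\dots,f_{i(k)}$ if $k\le r$. The common zero set of $W$ is $V_0$ in the first case and $V_{i(k)}$ in the second, and in both cases it contains no irreducible closed set of dimension $k$. So for each component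 of $Y_j$ the elements of $W$ that vanish on it form a proper subspace. A vector space over an infinite field is not a finite union of proper subspaces, so some $\phi_{j+1}\in W$ vanishes on no component of $Y_j$, and by (K) the set $Y_{j+1}$ has pure dimension $k-1$. The degree of $\phi_{j+1}$ is at most $D$ if $k>r$, and at most $\max(D,\lambda_{i(k)})\le D\lambda_{i(k)}$ if $k\le r$. Lemma~\ref{lem:bezout} gives
\[
\dim R_F/\mathfrak b\le\dim R_F/(\phi_1,\dots,\phi_d)\le D^d\prod_{k=1}^r\lambda_{i(k)} .
\]

\emph{Comparison of products.} Let $\psi(\xi)=\log\lambda_{\lfloor\xi\rfloor+1}$ for $\xi\in[0,d)$. This step function is nonnegative and nondecreasing, its integral over $[0,d)$ is $\log(\lambda_1\cdots\lambda_d)$, and $\log\lambda_{i(k)}=\psi(d-k/\varepsilon)$. The intervals $J_k=[d-k/\varepsilon,\,d-(k-1)/\varepsilon)$, $1\le k\le r$, have length $1/\varepsilon$, are pairwise disjoint, and lie in $[0,d)$ because $r\le\varepsilon d$. On $J_k$ the function $\psi$ is at least its value at the left endpoint. Hence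
\[
\sum_{k=1}^r\log\lambda_{i(k)}\le\sum_{k=1}^r\varepsilon\int_{J_k}\psi(\xi)\,d\xi\le\varepsilon\int_0^d\psi(\xi)\,d\xi\le\varepsilon\log(d!\,l).
\]
So $\dim R_F/\mathfrak b\le D^d(d!\,l)^\varepsilon\le D^d\,d!\,l^\varepsilon$.
\end{proof}

\begin{remark}
Let $d=3$ and $r=2$. If $\varepsilon=2/3$, then $i(2)=1$ and $i(1)=2$, and the last step is the inequality $\lambda_1\lambda_2\le(\lambda_1\lambda_2\lambda_3)^{2/3}$. If $\varepsilon=1$, then $i(2)=2$ and $i(1)=3$, and the longest binomial enters, as it must in Example~\ref{ex:plane}.
\end{remark}

\section{Upper bounds for the number of subgroups}\label{sec:upper}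

Let $G$, $M$, $A$, $\pi$ be as in Theorem~\ref{thm:growth}. A subgroup of $G$ is described by its image in $A$, its intersection with $M$, and the way in which generators of the image are lifted. The first and third choices cost only a polynomial factor. For $B\le\mathbb Z^d$ let $\nu(B,m)$ be the number of $\mathbb Z[B]$-submodules of index $m$ in $M$.

\begin{lemma}\label{lem:reduce}
We have $s_n(G)\le n^{d^2+d+2}\max\nu(B,m)$, where the maximum is over all $m\ge1$ and $B\le\mathbb Z^d$ with $|\mathbb Z^d:B|\,m\le n$.
\end{lemma}

\begin{proof}
Let $X\le G$ have index at most $n$. Put $B=\pi^{-1}(XM/M)$, $l=|\mathbb Z^d:B|=|G:XM|$, $L=X\cap M$ and $m=|M:L|=|XM:X|$. Then $lm=|G:X|\le n$. The subgroup $L$ is normalized by $X$, and by $M$ because $M$ is abelian. So it is normalized by $XM$, which means that $L$ is a $\mathbb Z[B]$-submodule.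

There are at most $n^2$ pairs $(l,m)$. A subgroup $B$ of index $l$ contains $l\mathbb Z^d$ and is generated by $d$ elements, so it is determined by a $d$-tuple in $(\mathbb Z/l)^d$; there are at most $l^{d^2}$ such $B$. Fix $B$, a basis $t_1,\dots,t_d$ of $B$, and $L$. A subgroup $X$ that gives rise to $(B,L)$ is generated by $L$ and elements $y_1,\dots,y_d\in X$ with $y_iM=\pi(t_i)$, and it depends only on the cosets $y_iL$. Each coset of $M$ contains $m$ left cosets of $L$, so there are at most $m^d$ such $X$.
\end{proof}

\subsection*{The case $\varepsilon=0$}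
Here all supports are finite, and we show that $M$ behaves like an abelian group of finite rank, so that even the number of all subgroups of index $m$ is polynomial in $m$. Finiteness of each $M/pM$ is not enough, since we need a bound that is uniform in $p$. This comes from \emph{P.~Hall's generic freeness lemma}: for a finitely generated $R$-module $M$ there is an integer $e\ge1$ such that $M[1/e]=M\otimes_{\mathbb Z}\mathbb Z[1/e]$ is a free $\mathbb Z[1/e]$-module.

\begin{proof}[Proof of Theorem~\ref{thm:growth}(i)]
Every irreducible closed subset of $V_p(M)$ is a point, so $V_p(M)$ is finite for every prime $p$. Choose $e$ as above. For a prime $p\nmid e$ we have $M[1/e]/pM[1/e]\cong M/pM$, which is finite by Lemma~\ref{lem:support}(c), so $M[1/e]$ has finite rank $h$.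

Let $K$ be the kernel of $M\to M[1/e]$, which consists of the elements killed by a power of $e$. It is a finitely generated $R$-module, so $e^cK=0$ for some $c$. We claim that $K$ is finite. By parts (a) and (c) of Lemma~\ref{lem:support}, $K/pK$ is finite for every prime $p$. Write $e^c=p_1\cdots p_u$ with primes $p_i$. In the chain $K\ge p_1K\ge p_1p_2K\ge\dots\ge e^cK=0$ the $i$th factor is an image of $K/p_iK$, and the claim follows.

Let $H$ be a finitely generated subgroup of $M$. Then $H/(H\cap K)$ is a finitely generated subgroup of $\mathbb Z[1/e]^h\subseteq\mathbb Q^h$, hence free abelian of rank at most $h$. So $H$ is generated by $h'=h+|K|$ elements. Every finitely generated subgroup of $M/mM$ is the image of such an $H$, so it is $h'$-generated and has order at most $m^{h'}$. Therefore $|M/mM|\le m^{h'}$, and $M/mM$ has at most $m^{h'^2}$ subgroups. A subgroup of index $m$ in $M$ contains $mM$, so $\nu(B,m)\le m^{h'^2}$ for all $B$. Lemma~\ref{lem:reduce} gives $s_n(G)\le n^{d^2+d+2+h'^2}$.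
\end{proof}

\subsection*{The case $\varepsilon>0$}
We reach a submodule of index $m$ by a chain of maximal submodules and count the choices at each step. Proposition~\ref{prop:key} bounds the number of choices at the first step. At later steps $M$ is replaced by a submodule, and the next lemma shows that the relevant dimension grows by a bounded amount per step. For a maximal ideal $\mathfrak m$ of finite index in $\mathbb Z[B]$, with residue field $\kappa$, and a $\mathbb Z[B]$-module $L$ put $\delta_{\mathfrak m}(L)=\dim_\kappa L/\mathfrak mL$.

\begin{lemma}\label{lem:step}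
Let $B\cong\mathbb Z^d$, let $\mathfrak m$ be a maximal ideal of finite index in $\mathbb Z[B]$, and let $L'\le L$ be $\mathbb Z[B]$-modules with $L/L'$ simple. Then $\delta_{\mathfrak m}(L')\le\delta_{\mathfrak m}(L)+d+1$.
\end{lemma}

\begin{proof}
First, $\mathfrak m$ is generated by $d+1$ elements. Let $t_1,\dots,t_d$ be a basis of $B$, with images $a_1,\dots,a_d$ in the finite field $\kappa$ of characteristic $p$. Choose $\mu_i\in\mathbb Z[t_1,\dots,t_i]$, monic in $t_i$, such that $\mu_i(a_1,\dots,a_{i-1},t_i)$ is the minimal polynomial of $a_i$ over the field $\mathbb F_p[a_1,\dots,a_{i-1}]$. By induction on $i$, $\mathbb Z[t_1,\dots,t_i]/(p,\mu_1,\dots,\mu_i)\cong\mathbb F_p[a_1,\dots,a_i]$. So $p,\mu_1,\dots,\mu_d$ generate the kernel of $\mathbb Z[t_1,\dots,t_d]\to\kappa$, and after inverting the $t_i$ they generate $\mathfrak m$.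

Now $L/L'\cong\mathbb Z[B]/\mathfrak m'$ for a maximal ideal $\mathfrak m'$, and $\mathfrak m'L\subseteq L'$. If $\mathfrak m'\ne\mathfrak m$, then $\mathfrak m+\mathfrak m'=\mathbb Z[B]$ and
\[
L'\cap\mathfrak mL=(\mathfrak m+\mathfrak m')(L'\cap\mathfrak mL)\subseteq\mathfrak mL'+\mathfrak m\mathfrak m'L\subseteq\mathfrak mL',
\]
so $L'/\mathfrak mL'$ embeds in $L/\mathfrak mL$. If $\mathfrak m'=\mathfrak m$, write $L=L'+\mathbb Z[B]w$. Then $\mathfrak mL=\mathfrak mL'+\mathfrak mw\subseteq L'$. The subspace $\mathfrak mL/\mathfrak mL'$ of $L'/\mathfrak mL'$ is spanned by the products of $w$ with the $d+1$ generators of $\mathfrak m$, and the quotient $L'/\mathfrak mL$ is a subspace of $L/\mathfrak mL$.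
\end{proof}

\begin{proof}[Proof of the upper bound in Theorem~\ref{thm:growth}(ii)]
Let $B\le\mathbb Z^d$ have index $l$, and let $L$ be a $\mathbb Z[B]$-submodule of index $m$ in $M$. Choose a chain $M=L_0>L_1>\dots>L_\tau=L$ of submodules with simple factors, of orders $q_1,\dots,q_\tau$. Then $q_1\cdots q_\tau=m$ and $\tau\le\log_2m$. We count such chains.

The number of ordered factorizations of $m$ into factors $\ge2$ is at most $m^2$. This holds for $m=1$, and for $m\ge2$ induction on $m$, with $q$ the first factor, bounds the number by $\sum_{q\mid m,\,q\ge2}(m/q)^2\le m^2(\zeta(2)-1)<m^2$.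

Fix the factorization and suppose $L_0,\dots,L_{i-1}$ have been chosen. The factor $L_{i-1}/L_i$ is isomorphic to $\kappa=\mathbb Z[B]/\mathfrak m$ for a maximal ideal $\mathfrak m$ of index $q_i$. Such an ideal is the kernel of a ring homomorphism $\mathbb Z[B]\to\mathbb F_{q_i}$, which is determined by its values on a basis of $B$, so there are at most $q_i^d$ choices for $\mathfrak m$. Given $\mathfrak m$, the submodule $L_i$ corresponds to a hyperplane in the $\kappa$-space $L_{i-1}/\mathfrak mL_{i-1}$, which leaves at most $q_i^{\delta}$ choices, where $\delta=\delta_{\mathfrak m}(L_{i-1})$. Let $p$ be the characteristic of $\kappa$, embed $\kappa$ in $F=\overline{\mathbb F}_p$, and let $\chi:B\to\kappa^*\subseteq F^*$ be the induced homomorphism. Then $M_{B,\chi}=(M/\mathfrak mM)\otimes_\kappa F$, so $\delta_{\mathfrak m}(M)\le Cl^\varepsilon$ by Proposition~\ref{prop:key}. Factors of all characteristics may occur, and this is why $C$ must not depend on $p$. By Lemma~\ref{lem:step}, $\delta\le Cl^\varepsilon+(d+1)\log_2m$. Taking the product over $i$ and using $\prod_iq_i=m$, we obtain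
\begin{equation}\label{eq:nu}
\log_2\nu(B,m)\le\big(2+d+Cl^\varepsilon+(d+1)\log_2m\big)\log_2m .
\end{equation}

Let $lm\le n$. From $\ln(m^\varepsilon)\le m^\varepsilon$ we get $\log_2m\le m^\varepsilon/(\varepsilon\ln2)$, and so $l^\varepsilon\log_2m\le n^\varepsilon/(\varepsilon\ln2)$. The other terms in \eqref{eq:nu} are $O((\log n)^2)$. By Lemma~\ref{lem:reduce},
\[
\log_2s_n(G)\le\frac{C}{\varepsilon\ln2}\,n^\varepsilon+O\big((\log n)^2\big)\le an^\varepsilon
\]
for a suitable $a$ and all large $n$.
\end{proof}

The term $(\log n)^2$ is negligible only because $\varepsilon>0$. For $\varepsilon=0$ it would exceed the bound $a\log n$ that we need, which is why that case has a separate proof.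

\section{The lower bound}\label{sec:lower}

We now carry out the point count sketched in the introduction. Two things need care: the subvariety lies in a coset of a subtorus rather than in a subtorus, and $G$ need not split over $M$. We use the \emph{Lang--Weil theorem}: if $Z\subseteq T$ is irreducible and closed of dimension $k$ and is the zero set of Laurent polynomials with coefficients in $\mathbb F_q$, then the set $Z(\mathbb F_Q)=Z\cap(\mathbb F_Q^*)^d$ has $Q^k+O(Q^{k-1/2})$ elements as $Q$ runs through the powers of $q$.

\begin{proof}[Proof of the lower bound in Theorem~\ref{thm:growth}(ii)]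
Let the maximum in Definition~\ref{def:eps} be attained by a prime $p$ and $Z\subseteq V_p(M)$. Put $k=\dim Z\ge1$, $\rho=\rho(Z)$ and $\Lambda=\Lambda(Z)$, so that $\varepsilon=k/\rho$. For $v\in\Lambda$ let $c_v\in F^*$ be the value of $x^v$ on $Z$; the map $v\mapsto c_v$ is a homomorphism. Since $F$ is the union of its finite subfields, there is a power $q$ of $p$ such that $\mathbb F_q$ contains the coefficients of a finite set of equations for $Z$ and the values $c_v$ on a basis of $\Lambda$, hence all $c_v$.

\emph{The subgroup $B$.} Let $Q$ be a power of $q$. We want a subgroup $B$ of small index with $g^b=1$ for all $b\in B$ and $g\in Z(\mathbb F_Q)$. We have $g^{(Q-1)v}=1$ for all $v\in\mathbb Z^d$, and $g^{(q-1)v}=c_v^{\,q-1}=1$ for $v\in\Lambda$. So we take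
\[
B=(Q-1)\mathbb Z^d+(q-1)\Lambda .
\]
Write $\mathbb Z^d=\Lambda\oplus\Lambda'$ with $\operatorname{rank}\Lambda'=\rho$. As $q-1$ divides $Q-1$, we have $B=(q-1)\Lambda\oplus(Q-1)\Lambda'$, and $l=|\mathbb Z^d:B|=(q-1)^{d-\rho}(Q-1)^\rho\le q^dQ^\rho$.

\emph{A large quotient of $M$.} Let $M'=pM+\sum_{b\in B}(x^b-1)M$, an $R$-submodule, and $\Delta=\dim_{\mathbb F_p}M/M'$. This is finite, because $R$, and hence $M$, is finitely generated over $\mathbb Z[B]$, and $B$ acts trivially on $M/M'$. We have $(M/M')\otimes_{\mathbb F_p}F=M_F/\sum_b(x^b-1)M_F$. For $g\in T$ let $\mathfrak n_g$ be the maximal ideal of $R_F$ at $g$, so that $M_F/\mathfrak n_gM_F=M\otimes_RF_g$. By the Chinese remainder theorem the map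
\[
M_F\longrightarrow\bigoplus_{g\in Z(\mathbb F_Q)}M_F/\mathfrak n_gM_F
\]
is onto. It kills $(x^b-1)M_F$ for $b\in B$, since $x^b-1\in\mathfrak n_g$, and every summand is nonzero, since $Z\subseteq V_p(M)$. By the Lang--Weil theorem, $\Delta\ge|Z(\mathbb F_Q)|\ge\frac12Q^k$ for large $Q$.

\emph{A large elementary abelian quotient of a subgroup of $G$.} Let $G_B$ be the preimage of $\pi(B)$ in $G$, so $|G:G_B|\le l$. The submodule $M'$ is normal in $G$. In $E=G_B/M'$ the subgroup $\bar M=M/M'$ is central, because $G_B$ acts on $M$ through the monomials $x^b$ with $b\in B$, and $E/\bar M\cong\pi(B)$ is abelian and $d$-generated. If the extension splits, $E$ maps onto $\bar M$; in general we lose a bounded number of dimensions. Let $Y\le E$ be generated by lifts $y_1,\dots,y_d$ of generators of $E/\bar M$. Then $E=Y\bar M$ with $\bar M$ central, so $Y$ is normal and $E/Y\cong\bar M/(\bar M\cap Y)$. All commutators in $E$ lie in the central subgroup $\bar M$, so the commutator map is bimultiplicative and $[Y,Y]\le\bar M\cap Y$ is generated by the $d(d-1)/2$ elements $[y_i,y_j]$, $i<j$. The quotient $(\bar M\cap Y)/[Y,Y]$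 is an elementary abelian subgroup of the $d$-generated abelian group $Y/[Y,Y]$, so it has rank at most $d$. Hence $E/Y$ is elementary abelian of rank at least $\Delta-d(d+1)/2\ge\Delta-d^2$.

\emph{Counting.} An $\mathbb F_p$-space of dimension $D\ge1$ has $(p^D-1)/(p-1)\ge2^{D-1}$ hyperplanes. So for large $Q$ the group $G_B$ has at least $2^{Q^k/2-d^2-1}$ subgroups of index $p$, and their index in $G$ is at most $n_Q=pq^dQ^\rho$. Since $n_Q^\varepsilon=(pq^d)^\varepsilon Q^k$, there is $b_0>0$ with $s_{n_Q}(G)\ge2^{b_0n_Q^\varepsilon}$ for all large powers $Q$ of $q$. For an arbitrary large $n$ choose $Q$ with $n_Q\le n<n_{qQ}=q^\rho n_Q$. Then $n_Q^\varepsilon>q^{-k}n^\varepsilon$, and $s_n(G)\ge s_{n_Q}(G)\ge2^{bn^\varepsilon}$ with $b=b_0q^{-k}$.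
\end{proof}

This completes the proof of Theorem~\ref{thm:growth}.

\section{Subvarieties that meet all cosets of subtori properly}\label{sec:construct}

Fix a prime $p$ and integers $1\le r<d$, and put $s=d-r\ge1$. We look for a closed set $V\subseteq T$ of dimension $r$ all of whose irreducible closed subsets satisfy $\dim Z/\rho(Z)\le r/d$. For $r=1$ this is explicit.

\begin{remark}
Let $a_1=t,a_2,\dots,a_d$ be distinct monic irreducible polynomials in $\mathbb F_p[t]$, and let $x_i$ act on $M=\mathbb F_p[t,(a_1\cdots a_d)^{-1}]$ as multiplication by $a_i$. Then $M=R/(p,\,x_2-a_2(x_1),\dots,x_d-a_d(x_1))$, and $V_p(M)$ is the irreducible curve of points $(t,a_2(t),\dots,a_d(t))$ in $T$. The $a_i$ are pairwise coprime in $F[t]$, so $\Lambda=0$ and $\varepsilon(M)=1/d$.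
\end{remark}

For general $r$ let $V$ be cut out by $s$ equations. One expects $V$ to meet a coset of a subtorus of dimension $\rho$ in dimension $\rho-s$, and then the ratio $(\rho-s)/\rho$ is largest for $\rho=d$, where it equals $r/d$. So we want $\rho(Z)\ge s+\dim Z$ for all $Z\subseteq V$ of positive dimension. It suffices to have this for curves, that is, for irreducible closed sets of dimension $1$.

\begin{lemma}\label{lem:curves}
Let $V\subseteq T$ be closed, and suppose that every curve $Z\subseteq V$ has $\rho(Z)\ge s+1$. Then every irreducible closed $Z\subseteq V$ of dimension $k\ge1$ has $\rho(Z)\ge s+k$.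
\end{lemma}

\begin{proof}
We use induction on $k$. Let $k\ge2$. Some coordinate function $x^v$, with $v$ a standard basis vector, is not constant on $Z$. Take $g\in Z$ and a component $Z'$ of $Z\cap\{x^v=g^v\}$. By (K), $\dim Z'=k-1$, and $\Lambda(Z')\supseteq\Lambda(Z)+\mathbb Zv$. Since $\Lambda(Z)$ is saturated and $v\notin\Lambda(Z)$, no nonzero multiple of $v$ lies in $\Lambda(Z)$, so $\operatorname{rank}\Lambda(Z')\ge\operatorname{rank}\Lambda(Z)+1$. Hence $\rho(Z)\ge\rho(Z')+1\ge s+k$.
\end{proof}

We must therefore find $V$ that meets every coset of every $s$-dimensional subtorus in a finite set. There are two difficulties. First, the cosets of a subtorus move in a family, and equations of low degree cannot avoid all of them: as in Example~\ref{ex:plane}, every plane $\alpha x+\beta y+\gamma z=1$ with $\alpha\beta\gamma\ne0$ contains the coset $\{(t,-\alpha t/\beta,1/\gamma)\}$. Second, there are infinitely many subtori. Even if each of them excludes only a proper closed subset of the space of equations, that space has countably many points over $\overline{\mathbb F}_p$, and countably many proper closed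 subsets may cover it. Characteristic $p$ also supplies the remedy: up to order $p^j$ at a point, there are only finitely many subtori to consider.

The case $s=1$ shows the mechanism. A curve with $\rho\le1$ is a whole coset of a one-dimensional subtorus, $\{(g_1t^{\alpha_1},\dots,g_dt^{\alpha_d}):t\in F^*\}$ with $\gcd(\alpha_1,\dots,\alpha_d)=1$. Let $N$ be a power of $p$, and let $h$ be a polynomial of degree at most $N-1$ that vanishes on this coset. Put $t=1+u$. Then
\[
h\big(g_1(1+u)^{\alpha_1},\dots,g_d(1+u)^{\alpha_d}\big)=0\quad\text{in }F[u]/(u^N).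
\]
Since $(1+u)^N=1+u^N=1$ in this ring, the condition depends only on $g$ and on the class of $\alpha$ modulo $N$. Some $\alpha_i$ is prime to $p$, so $(1+u)^{\alpha_i}-1$ generates the maximal ideal. The images of the polynomials $(x_i-g_i)^\tau$, $0\le\tau\le N-1$, therefore span $F[u]/(u^N)$, and the condition consists of $N$ independent linear equations for $h$. For each of the finitely many classes of $\alpha$ the point $g$ has $d$ parameters, so for $N>d$ the polynomials $h$ that vanish on some coset lie in a closed set of codimension at least $N-d>0$.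

For general $s$ the curve is no longer determined by the coset, and its germ becomes a further parameter. Fix
\[
N=p^j\ge r+2,\qquad\mathcal O=F[u]/(u^N),\qquad\mathcal U=1+u\mathcal O .
\]
The group $\mathcal U$ is identified with the affine space of dimension $N-1$ by taking coefficients, and multiplication is given by polynomials. For $f\in u\mathcal O$ we have $(1+f)^N=1+f^N=1$, so $\mathcal U$ has exponent dividing $N$. Let $\mathcal P$ be the space of polynomials in $F[x_1,\dots,x_d]$ of degree at most $N-1$, let $w=\dim\mathcal P$, and for $h=(h_1,\dots,h_s)\in\mathcal P^s$ let $V(h)=\{h_1=\dots=h_s=0\}\subseteq T$.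

\begin{lemma}\label{lem:jets}
There is a proper closed subset $\mathcal B\subsetneq\mathcal P^s$ such that for all $h\in\mathcal P^s\setminus\mathcal B$ every curve $Z\subseteq V(h)$ has $\rho(Z)\ge s+1$.
\end{lemma}

\begin{proof}
Let $e_1,\dots,e_d$ be the standard basis of $\mathbb Z^d$. Suppose that $Z\subseteq V(h)$ is a curve with $\rho(Z)\le s$. We show that $h$ lies in one of finitely many closed sets of dimension less than $sw$ that do not depend on $Z$.

\emph{From the curve to a jet.} The direct summand $\Lambda(Z)$ has rank at least $d-s=r$. Let $\Lambda$ be spanned by $r$ elements of a basis of $\Lambda(Z)$; it is a direct summand of $\mathbb Z^d$ of rank $r$. Let $g\in Z$ be a smooth point, $F[Z]$ the coordinate ring of $Z$, and $\mathfrak n\subset F[Z]$ the maximal ideal at $g$. The local ring of $Z$ at $g$ is a discrete valuation ring with residue field $F$, so $F[Z]/\mathfrak n^N\cong\mathcal O$. We obtain a surjective $F$-algebra homomorphism $\varphi:R_F\to\mathcal O$ with $\varphi(h_a)=0$ for all $a$ and $\varphi(x_m)=g_my_m$, where $y_m\in\mathcal U$. Let $y:\mathbb Z^d\to\mathcal U$ be the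 homomorphism with $y(e_m)=y_m$, so that $\varphi(x^v)=g^vy(v)$. For $v\in\Lambda$ we have $x^v=g^v$ in $F[Z]$, so $y(v)=1$.

For some $i$ we have $y_i-1\notin u^2\mathcal O$. Otherwise all $y_m$, and their inverses $y_m^{N-1}$, would lie in the subring $F+u^2\mathcal O\ne\mathcal O$, and $\varphi$ would not be onto. So $u\mapsto y_i-1$ defines an automorphism of $\mathcal O$, and after composing $\varphi$ with its inverse we may assume that $y_i=1+u$.

\emph{Finitely many families.} The homomorphism $y$ is trivial on $\Gamma=\Lambda+N\mathbb Z^d$, and $\mathbb Z^d/\Gamma\cong(\mathbb Z/N)^s$. The class $\bar e_i$ of $e_i$ does not lie in $p(\mathbb Z^d/\Gamma)$: otherwise $1+u$ would be a $p$th power in $\mathcal U$, but in $(1+f)^p=1+f^p$ the coefficient of $u$ is zero. Call a pair $(i,\Gamma)$ \emph{admissible} if $N\mathbb Z^d\le\Gamma\le\mathbb Z^d$, $\mathbb Z^d/\Gamma\cong(\mathbb Z/N)^s$ and $\bar e_i\notin p(\mathbb Z^d/\Gamma)$. There are only finitely many admissible pairs.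

Fix one. A vector in $(\mathbb Z/p^j)^s$ that is not divisible by $p$ has a unit coordinate, so it is part of a basis. Choose a basis $\eta_1=\bar e_i,\eta_2,\dots,\eta_s$ of $\mathbb Z^d/\Gamma$ over $\mathbb Z/N$, and write $\bar e_m=\sum_\sigma\alpha_{m\sigma}\eta_\sigma$ with integers $0\le\alpha_{m\sigma}<N$. For $z=(z_2,\dots,z_s)\in\mathcal U^{s-1}$ put
\[
\omega_m(z)=(1+u)^{\alpha_{m1}}z_2^{\alpha_{m2}}\cdots z_s^{\alpha_{ms}}\in\mathcal U\qquad(1\le m\le d),
\]
so that $\omega_i(z)=1+u$, and let
\[
\mathcal I_{i,\Gamma}=\big\{(h,g,z)\in\mathcal P^s\times T\times\mathcal U^{s-1}:\ h_a\big(g_1\omega_1(z),\dots,g_d\omega_d(z)\big)=0\text{ in }\mathcal O\text{ for }1\le a\le s\big\},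
\]
a closed set. In the situation of the first step, $y_m=\omega_m(z)$ with $z_\sigma=y(\eta_\sigma)$, so $h$ lies in the image of $\mathcal I_{i,\Gamma}$ in $\mathcal P^s$.

\emph{The dimension count.} Fix $(g,z)$. The linear map $\mathcal P\to\mathcal O$, $f\mapsto f(g_1\omega_1(z),\dots,g_d\omega_d(z))$, sends $(x_i-g_i)^\tau$ to $g_i^\tau u^\tau$ for $0\le\tau\le N-1$, so it is onto. This is where the degree $N-1$ is needed. Hence the fiber of $\mathcal I_{i,\Gamma}$ over $(g,z)$ is a linear space of dimension $s(w-N)$, and by (FD)
\[
\dim\mathcal I_{i,\Gamma}\le d+(s-1)(N-1)+s(w-N)=sw+r+1-N<sw,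
\]
because $N\ge r+2$. By (FD) again, the closure of the image of $\mathcal I_{i,\Gamma}$ in $\mathcal P^s$ has dimension less than $sw=\dim\mathcal P^s$. Let $\mathcal B$ be the union of these finitely many closures.
\end{proof}

The normalization $y_i=1+u$ is essential in the count. Without it the jet would have $s(N-1)$ parameters, and the bound would be $d+s(N-1)+s(w-N)=sw+r$, which gives nothing.

Lemma~\ref{lem:jets} says nothing if $V(h)$ is empty, so we also need the following.

\begin{lemma}\label{lem:dense}
The set of $h\in\mathcal P^s$ with $V(h)\ne\emptyset$ is dense in $\mathcal P^s$.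
\end{lemma}

\begin{proof}
Let $X=\{(h,g)\in\mathcal P^s\times T:h_1(g)=\dots=h_s(g)=0\}$, and let $\mathcal P_0\subset\mathcal P$ be the hyperplane of polynomials with zero constant term. The map $(f,g)\mapsto\big((f_a-f_a(g))_a,\,g\big)$ is an isomorphism $\mathcal P_0^s\times T\to X$, so $X$ is irreducible of dimension $s(w-1)+d=sw+r$. The fiber of the projection $X\to\mathcal P^s$ over $(x_1-1,\dots,x_s-1)$ is a subtorus of dimension $r$. By (FD) the closure of the image has dimension at least $(sw+r)-r=sw$, so it is all of $\mathcal P^s$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:construct}]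
By Lemmas~\ref{lem:jets} and~\ref{lem:dense} there is $h\in\mathcal P^s\setminus\mathcal B$ with $V(h)\ne\emptyset$. Its coefficients lie in a finite field $\mathbb F_q$, $q=p^c$. Let
\[
M=\mathbb F_q[x_1^{\pm1},\dots,x_d^{\pm1}]/(h_1,\dots,h_s).
\]
As an $R$-module, $M$ is generated by an $\mathbb F_p$-basis of $\mathbb F_q$, and $pM=0$, so the supports in characteristics other than $p$ are empty.

Since $M$ is viewed as a module over $R$ and not over $\mathbb F_q\otimes R$, its support consists of $V(h)$ and its Galois conjugates. Let $h_a^{(i)}$ be obtained from $h_a$ by raising the coefficients to the power $p^i$. The embeddings $\lambda\mapsto\lambda^{p^i}$ of $\mathbb F_q$ in $F$, $0\le i<c$, give an isomorphism $\mathbb F_q\otimes_{\mathbb F_p}F\cong F^c$, hence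
\[
M_F\cong\bigoplus_{i=0}^{c-1}R_F/\big(h_1^{(i)},\dots,h_s^{(i)}\big),\qquad V_p(M)=\bigcup_{i=0}^{c-1}V(h^{(i)}).
\]
Let $\Phi:T\to T$ be the bijection $g\mapsto(g_1^p,\dots,g_d^p)$. For $f\in R_F$ we have $f^{(1)}(\Phi(g))=f(g)^p$, and $f\mapsto f^{(1)}$ is a bijection of $R_F$. So $\Phi$ permutes the closed sets, it is a homeomorphism and preserves dimension, and $V(h^{(i)})=\Phi^i(V(h))$. It preserves $\Lambda(\cdot)$ as well, because $\Phi(g)^v=(g^v)^p$ and the $p$th power map is injective on $F$. A curve in $V_p(M)$ is irreducible, so it lies in one $V(h^{(i)})$ and is the image under $\Phi^i$ of a curve in $V(h)$. Hence every curve in $V_p(M)$ has $\rho\ge s+1$.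

Let $Z\subseteq V_p(M)$ be irreducible and closed of dimension $k\ge1$. By Lemma~\ref{lem:curves}, $s+k\le\rho(Z)\le d=s+r$. So $k\le r$, and since $k/(s+k)$ increases with $k$,
\[
\frac{\dim Z}{\rho(Z)}\le\frac{k}{s+k}\le\frac{r}{s+r}=\frac rd .
\]
Conversely, let $Z$ be a component of the nonempty set $V(h)\subseteq V_p(M)$. By (K), $\dim Z\ge d-s=r\ge1$. So $\dim Z=r$ and $\rho(Z)=d$, and the ratio $r/d$ is attained. Thus $\varepsilon(M)=r/d$.
\end{proof}

\begin{thebibliography}{9}

\bibitem{SG}
\emph{Subgroup Growth},
\texttt{http://www.ma.huji.ac.il/\textasciitilde{}alexlub/BOOKS/subgroup\%20growth/}\allowbreak\texttt{subgroup\%20growth.pdf}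

\end{thebibliography}
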